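# Arithmetic necklaces and discrepancy of order $n^2\log n$

## 1. Digit counts for the differences $1$ and $3$

Fix an integer $b\ge 2$. Identify the words of length $n$ over $\{0,\dots,b-1\}$ with the integers modulo $b^n$, by base-$b$ representation with leading zeros. Write down all $b^n$ words of length $n$ one after the other, not in counting order but with a constant step $d$.

**Definition (arithmetic necklace).** Let $d$ be coprime with $b$. The arithmetic necklace $x_{n,d}$ with difference $d$ is the circular word of length $nb^n$ obtained by concatenating the length-$n$ words of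
$$0,\ d\bmod b^n,\ 2d\bmod b^n,\ \dots,\ (b^n-1)d\bmod b^n,$$
read from the block of $0$.

For $b=2$, $n=2$ there are two of them, $x_{2,1}=00\,01\,10\,11$ and $x_{2,3}=00\,11\,10\,01$. In $x_{2,1}$ the word $00$ starts at positions $1,2$, the word $01$ at $3,6$, the word $11$ at $4,7$, the word $10$ at $5,8$. In $x_{2,3}$ the positions are $1,6$ for $00$, then $2,7$ for $01$, then $3,4$ for $11$, then $5,8$ for $10$. Each word of length $2$ occurs twice, once at an odd and once at an even position. This is general: Alvarez, Becher, Ferrari and Yuhjtman (2016) proved that these necklaces are $(n,n)$-perfect, which means that each word of length $n$ occurs exactly $n$ times, at positions with pairwise different residues modulo $n$. We quote this for orientation and do not use it.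

How evenly are the words distributed before we have gone all the way round?

**Definition (discrepancy).** For a word $a_1a_2\dots$ (read circularly when it is a necklace) and positive integers $N,\ell$ put
$$\Delta_{\ell,N}(a_1a_2\dots)=\max_{u\in\{0,\dots,b-1\}^\ell}\left|\frac{|a_1a_2\dots a_{N+\ell-1}|_u}{N}-\frac1{b^\ell}\right|,$$
where $|w|_u$ is the number of occurrences of $u$ in $w$; here it counts the starting positions $1\le i\le N$ at which $u$ occurs. For $1\le N\le nb^n$ put
$$\Delta_N(x_{n,d})=\max\{\Delta_{\ell,N}(x_{n,d}):\ \ell\ge1,\ \ell\le n,\ \ell<\lfloor\log_bN\rfloor\},$$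
and $\Delta_N=0$ if there is no such $\ell$.

The condition was originally written $\ell<\lfloor\log N\rfloor$ with no base given; base $b$ is our reading. Our bounds will not use this condition at all.

The quantity to watch is $N\Delta_N$, a deviation of a count from its expected value. Since perfection holds for every $d$, the first guess is that **the difference does not matter**: every arithmetic necklace should have small $N\Delta_N$. Let us test this on the single digit $0$, following its *excess* (number of zeros among the first $N$ digits, minus $N/2$) for $b=2$.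

* $x_{2,1}$: the excess runs through $\tfrac12,1,\tfrac32,1,\tfrac12,1,\tfrac12,0$. For $x_{2,3}$ it runs through $\tfrac12,1,\tfrac12,0,-\tfrac12,0,\tfrac12,0$.
* $x_{3,1}=000\,001\,010\,011\,100\,101\,110\,111$: the largest excess is $3$, at $N=10$ (eight zeros among ten digits).
* $x_{3,3}=000\,011\,110\,001\,100\,111\,010\,101$: the largest excess is $2$, at $N=4$, and it never goes below $0$.

Nothing alarming, but the difference $1$ is a little worse each time. Take $d=1$, general $b$ and $n$, put $f=\lfloor n/2\rfloor$ and stop after $N=nb^f$ digits. The blocks seen are the words of $0,1,\dots,b^f-1$. Each begins with $n-f\ge n/2$ zeros, and at each of the last $f$ offsets exactly a proportion $1/b$ of the digits are $0$. So the number of zeros is $b^f\bigl((n-f)+f/b\bigr)$, and it exceeds $N/b$ by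
$$b^f(n-f)\Bigl(1-\frac1b\Bigr)\ \ge\ \Bigl(1-\frac1b\Bigr)\frac N2 .$$
(For $b=2$ and $n=2,3$ this gives $1$ and $2$, in agreement with the lists above.) This is exponential in $n$. The first guess is false; the difference matters very much. What survives is the question whether *some* difference is good, and how good.

## 2. The conjectured bound, and two theorems

Levin (1999), using Popov (1981), gives a constant $K=K(b)$ such that for every $n$ there is a $d$ coprime with $b$ with $N\Delta_N(x_{n,d})\le Kn^3$ for all $1\le N\le nb^n$. Becher and Carton (2019) conjectured that $n^3$ can be replaced by $n^2\log n$: there is $C=C(b)$ such that for every $n\ge2$ there is $d$ coprime with $b$ with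
$$N\Delta_N(x_{n,d})\le C\,n^2\log n\qquad\text{for all }1\le N\le nb^n. \tag{1}$$
We shall prove this, in a stronger form. Throughout, $\log$ is the natural logarithm, $\beta=b/\varphi(b)$, and $U_m$ is the set of units modulo $b^m$, so that $|U_m|=\varphi(b^m)=b^m/\beta$.

Index the blocks by $k\in\mathbb Z$, block $k$ being the word of $kd\bmod b^n$, and index positions by integers $kn+j$ with $0\le j<n$; everything is periodic, and the necklace depends only on $d\bmod b^n$. For $p_0\in\mathbb Z$, $N\ge1$ and a word $u$, let $\mathrm{occ}(u;p_0,N)$ be the number of starting positions of occurrences of $u$ among the $N$ consecutive positions beginning at $p_0$. Put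
$$E_{n,d}(N)=\max_{p_0}\ \max_{1\le\ell\le n}\ \max_{|u|=\ell}\bigl|\mathrm{occ}(u;p_0,N)-Nb^{-\ell}\bigr| .$$
The number $N\Delta_N(x_{n,d})$ is a maximum of the same expressions over fewer cases (only $p_0=0$, and fewer $\ell$), hence $N\Delta_N(x_{n,d})\le E_{n,d}(N)$.

**Theorem 1.** Let $n\ge2$, $0<\varepsilon<1$, let $1\le R\le b^n$ be an integer, and put $W=2\beta^2n(1+\log R)$. For all but at most a proportion $\varepsilon$ of the $d\in U_n$,
$$E_{n,d}(N)\le\frac{10W}{\varepsilon}\Bigl(1+\log\frac{3W}\varepsilon\Bigr)\qquad\text{for all }1\le N\le nR. \tag{2}$$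
In particular, with $R=b^n$, there is $C_\varepsilon=C_\varepsilon(b)$ such that for every $n\ge2$ at least a proportion $1-\varepsilon$ of the $d\in U_n$ satisfy $E_{n,d}(N)\le C_\varepsilon n^2\log n$ for all $1\le N\le nb^n$. With $\varepsilon=\frac12$ this proves the conjecture (1).

Let $\mathbb Z_b=\varprojlim\mathbb Z/b^m$. A unit $\delta\in\mathbb Z_b^\times=\varprojlim U_m$ is a sequence of residues $d_m\in U_m$ with $d_{m+1}\equiv d_m\pmod{b^m}$; we write $d_m=\delta\bmod b^m$. For instance the inverse of $3$ in $\mathbb Z_2$ has $d_1,d_2,d_3,d_4=1,3,3,11$.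

**Theorem 2.** There are $C=C(b)$ and a unit $\delta\in\mathbb Z_b^\times$ such that, with $d_n=\delta\bmod b^n$,
$$E_{n,d_n}(N)\le C\,n^2\log n\qquad\text{for all }n\ge2,\ 1\le N\le nb^n .$$
With a suitable $C$, the set of such $\delta$ has full Hausdorff dimension $1$ in $\mathbb Z_b$ (metric $b^{-v}$, with $v$ maximal such that $x\equiv y\bmod b^v$).

Both theorems give upper bounds only; no matching lower bound is claimed. The plan: turn the count of a word into counts for rotations by $d/b^m$, $m=1,\dots,n$; bound these by partial quotients; then choose $d$ at random.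

## 3. Continued fractions of $d/b^m$

For $d$ coprime to $b$ and $m\ge1$ put $q=b^m$, reduce $d$ modulo $q$ so that $1\le d<q$, and write
$$\frac d{b^m}=[0;a_1,\dots,a_s],\qquad s\ge1,\ a_s\ge2,$$
with convergents $p_i/q_i$, where $p_0=0$, $q_0=1$ and $q_{-1}=0$. We use these textbook facts:

* $q_{i+1}=a_{i+1}q_i+q_{i-1}$, $\gcd(p_i,q_i)=1$, and $q_s=q$ because $\gcd(d,q)=1$;
* $1=q_0\le q_1<q_2<\dots<q_s$, and $q_i<q$ for $i<s$ because $a_s\ge2$;
* $\bigl|\frac dq-\frac{p_i}{q_i}\bigr|\le\frac1{q_iq_{i+1}}$ for $0\le i<s$, and the sign of $\frac dq-\frac{p_i}{q_i}$ depends on $i$ only.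

**Definition.** For an integer $R\ge1$ put
$$S_m^R(d)=\sum_{0\le i<s,\ q_i\le R}a_{i+1},\qquad S_m(d)=\sum_{i=1}^sa_i .$$

If $R\ge b^m$ then $S_m^R(d)=S_m(d)$, because every $q_i$ with $i<s$ is less than $b^m$. The index $i=0$ is always present, so $S_m^R(d)\ge a_1\ge1$.

*Example.* Let $b=2$, $d=3$. Then $\frac38=[0;2,1,2]$ with $q_0,\dots,q_3=1,2,3,8$ and $S_3=5$; next $\frac34=[0;1,3]$ with $q_0,q_1,q_2=1,1,4$ and $S_2=4$; and $3\equiv1\pmod2$, $\frac12=[0;2]$, $S_1=2$. Note $q_0=q_1$ in the second case; this happens exactly when $a_1=1$. For $d=1$ we have $\frac1{b^m}=[0;b^m]$, so $S_m(1)=b^m$: the bad difference of Section 1 shows up as one huge partial quotient.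

## 4. Finite orbits of the rotation by $d/b^m$

The next lemma bounds how far a finite stretch of a rotation orbit is from being equidistributed.

**Lemma 1.** Let $q=b^m$, $\alpha=d/q$, $\gamma\in\mathbb R$, and let $I\subset\mathbb R/\mathbb Z$ be a half-open arc of length $L=c/q$ with $c\in\{1,\dots,q\}$. For any $K\le R$ consecutive integers $k$,
$$\bigl|\#\{k:\gamma+k\alpha\in I\}-KL\bigr|\le2S_m^R(d).$$

**Step 1: we may assume $1\le K<q$ and $L<1$.** Over $q$ consecutive $k$ the points $\gamma+k\alpha$ run exactly once through a coset of $\frac1q\mathbb Z/\mathbb Z$, and a half-open arc of length $c/q$ contains exactly $c=qL$ of them. So such a stretch has error $0$, and we may remove multiples of $q$ from $K$. If nothing remains, or if $L=1$, the error is $0$.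

**Step 2: cut the $K$ integers into runs whose lengths are denominators $q_i$.** Let $i$ be maximal with $q_i\le K$. Since $q_s=q>K$, we have $i<s$ and
$$K<q_{i+1}=a_{i+1}q_i+q_{i-1}\le(a_{i+1}+1)q_i .$$
So $c_i:=\lfloor K/q_i\rfloor\le a_{i+1}$, and the remainder $K-c_iq_i$ is less than $q_i$. Treat the remainder in the same way as long as it is not $0$; each time the index $i$ gets strictly smaller. This gives
$$K=\sum_{i<s,\ q_i\le K}c_iq_i,\qquad 0\le c_i\le a_{i+1} .$$
Split the $K$ consecutive integers into consecutive runs, $c_i$ of them of length $q_i$.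

**Step 3: a run of length $q_i$ has error less than $2$.** Let the run be $k_0+r$, $0\le r<q_i$. Write $\gamma+(k_0+r)\alpha=y_r+\delta_r$ with
$$y_r=\gamma+k_0\alpha+\frac{rp_i}{q_i},\qquad\delta_r=r\Bigl(\alpha-\frac{p_i}{q_i}\Bigr).$$
As $\gcd(p_i,q_i)=1$, the $y_r$ run once through a coset of $\frac1{q_i}\mathbb Z/\mathbb Z$. The $\delta_r$ all have the same sign or vanish, and $|\delta_r|\le\frac{q_i-1}{q_iq_{i+1}}<\frac1{q_{i+1}}\le\frac1{q_i}$.

Let $J$ be any half-open arc of length $\lambda<1$. If $y_r+\delta_r\in J$, then $y_r$ lies in $J$ extended at one end, always the same end, to an open or half-open arc of length $\lambda+\frac1{q_i}$. If $\lambda+\frac1{q_i}<1$, such an arc contains at most $\lceil q_i\lambda+1\rceil<q_i\lambda+2$ points of a coset of $\frac1{q_i}\mathbb Z/\mathbb Z$. If $\lambda+\frac1{q_i}\ge1$, the number of points of the run in $J$ is at most $q_i\le q_i\lambda+1$. In both cases it is less than $q_i\lambda+2$.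

Apply this to $J=I$ and to the complement of $I$, which is a half-open arc of length $1-L$. The number of points of the run in $I$ is less than $q_iL+2$, and it is more than $q_i-\bigl(q_i(1-L)+2\bigr)=q_iL-2$.

**Step 4: add up.** The total error is at most $2\sum_ic_i\le2\sum_{i<s,\ q_i\le K}a_{i+1}\le2S_m^R(d)$, because $K\le R$. $\square$

*Example.* Let $\alpha=\frac38$, $I=[0,\frac12)$, $K=5$, $k=0,\dots,4$. The greedy cut is $5=3+2$. The run $0,\frac38,\frac68$ stays near $0,\frac13,\frac23$, and the second run is $\frac18,\frac48$. Three points lie in $I$, so the error is $3-2.5=0.5$; the lemma with $R=5$ allows $2(2+1+2)=10$.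

## 5. A word count is a family of $n$ rotation counts

**Proposition 1.** For $n\ge1$, an integer $R\ge1$ and $1\le N\le nR$,
$$E_{n,d}(N)\le5\sum_{m=1}^nS_m^R(d).$$

**Step 1: separate the offsets.** Fix a window of $N$ consecutive positions and a word $u$ of length $\ell\le n$. The positions of the window with offset $j$ belong to $K_j$ consecutive blocks $k$, where $K_j\le\lceil N/n\rceil\le R$ and $\sum_jK_j=N$. It suffices to compare, for each $j$, the number of occurrences at offset $j$ with $K_jb^{-\ell}$. Put $m=n-j\in\{1,\dots,n\}$, the number of digits from offset $j$ to the end of the block.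

**Step 2: $u$ fits into the block, $\ell\le m$.** The last $m$ digits of block $k$ are those of $kd\bmod b^m$, and $u$ must be their first $\ell$ digits. So, treating $u$ as an integer, $u$ occurs iff
$$\Bigl\{\frac{kd}{b^m}\Bigr\}\in\Bigl[\frac u{b^\ell},\frac{u+1}{b^\ell}\Bigr).$$
The length $b^{-\ell}$ is a multiple of $b^{-m}$. By Lemma 1 the number of such $k$ differs from $K_jb^{-\ell}$ by at most $2S_m^R(d)$. The exponents used are $m=\ell,\dots,n$, each once.

**Step 3: $u$ runs over into the next block, $\ell>m$.** Then $j=n-m\ge1$. Write $u=vw$ with $|v|=m$ and $|w|=t=\ell-m$, so $1\le t\le n-m=j$. The word $u$ occurs iff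
$$kd\equiv v\pmod{b^m}\quad\text{and}\quad\Bigl\{\frac{(k+1)d}{b^n}\Bigr\}\in\Bigl[\frac w{b^t},\frac{w+1}{b^t}\Bigr).$$
The first condition says $k=k_0+b^m\tau$ with $k_0=vd^{-1}\bmod b^m$. Among $K_j$ consecutive $k$, the admissible $\tau$ form a set of $T$ consecutive integers with $|T-K_jb^{-m}|<1$ and $T\le K_j\le R$. For these $k$,
$$\frac{(k+1)d}{b^n}=\gamma+\tau\,\frac d{b^j},\qquad\gamma=\frac{(k_0+1)d}{b^n} .$$
So we have again a rotation, now by $d/b^j$, and an arc of length $b^{-t}$, a multiple of $b^{-j}$. By Lemma 1 the count differs from $Tb^{-t}$ by at most $2S_j^R(d)$. Since $|Tb^{-t}-K_jb^{-\ell}|<b^{-t}\le\frac1b$, it differs from $K_jb^{-\ell}$ by at most $2S_j^R(d)+\frac1b$. Here $m$ runs over $1,\dots,\ell-1$, so the exponents used are $j=n-\ell+1,\dots,n-1$, each once.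

**Step 4: add up.** The total error is at most $4\sum_{m\le n}S_m^R(d)+\frac nb$, and $\frac nb\le n\le\sum_{m\le n}S_m^R(d)$ because every summand is at least $1$. $\square$

*Example for Step 3.* In $x_{3,3}=000\,011\,110\,001\,100\,111\,010\,101$ take $u=01$ and $j=2$, so $m=1$, $v=0$, $w=1$. Then $k=2\tau$ and we need $\{\frac38+\tau\cdot\frac34\}\in[\frac12,1)$. The values for $\tau=0,1,2,3$ are $\frac38,\frac18,\frac78,\frac58$. So $u$ occurs at offset $2$ in the blocks $k=4$ (that is $100$, followed by $111$) and $k=6$ (that is $010$, followed by $101$), as one sees in the word.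

It remains to find $d$ with $\sum_{m\le n}S_m(d)=O(n^2\log n)$. One and the same $d$ must serve all the denominators $b,b^2,\dots,b^n$.

## 6. The mean of $\sum_mS_m(d)$ has order $n^3$

A sum of partial quotients is best computed by layers. For integers $A\ge1$ let
$$V_m^R(A)=V_m^R(A;d)=\#\{0\le i<s:\ q_i\le R,\ a_{i+1}\ge A\},\qquad\text{so that}\qquad S_m^R(d)=\sum_{t\ge1}V_m^R(t;d). \tag{3}$$

**Observation (4).** $V_m^R(A;d)$ is at most the number of pairs $(r,h)$ of integers with
$$1\le r\le R,\quad r<q,\quad h\ne0,\quad r|h|\le\frac qA,\quad rd\equiv h\pmod q. \tag{4}$$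

To see this, assign to $i$ the pair $(r,h)=(q_i,\ q_id-p_iq)$. If $a_{i+1}\ge A$, then
$$|h|=q\Bigl|q_i\frac dq-p_i\Bigr|\le\frac q{q_{i+1}}\le\frac q{a_{i+1}q_i}\le\frac q{Aq_i}.$$
If $h$ were $0$, then $q\mid q_id$, hence $q\mid q_i$, which is impossible as $1\le q_i<q$. The assignment is injective: the $q_i$ with $i<s$ are distinct, except that $q_0=q_1=1$ when $a_1=1$, and then $h=d>0$ for $i=0$ while $h=d-q<0$ for $i=1$ (as $p_1=1$).

For $\frac38$ the pairs are $(1,3),(2,-2),(3,1)$, with $r|h|=3,4,3$, below $\frac82,\frac81,\frac82$ as they must be.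

The point of (4) is that for given $(r,h)$ the condition on $d$ is one linear congruence.

**Lemma 2.** For $d$ uniform in $U_n$ and $1\le m\le n$: $\ \mathbb E\,V_m^R(A)\le2\beta^2(1+\log R)/A$.

*Proof.* Let $q=b^m$; then $d\bmod q$ is uniform in $U_m$. For a unit $d$ the congruence $rd\equiv h\pmod q$ forces $\gcd(r,q)=\gcd(h,q)=:g$, and for a given pair with this property it has exactly $g$ solutions $d\in\mathbb Z/q$. Write $r=gr'$, $h=gh'$. For given $g$ and $r'$ the condition $g^2r'|h'|\le q/A$ leaves at most $\frac{2q}{Ag^2r'}$ values of $h'\neq0$. Hence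
$$\sum_{d\in U_m}V_m^R(A;d)\le\sum_{g\mid q}g\sum_{1\le r'\le R/g}\frac{2q}{Ag^2r'}\le\frac{2q}A(1+\log R)\sum_{g\mid q}\frac1g\le\frac{2q\beta}A(1+\log R),$$
because $\sum_{g\mid b^m}\frac1g\le\prod_{p\mid b}(1-\frac1p)^{-1}=\beta$. Divide by $|U_m|=q/\beta$. $\square$

The sensible first move is to average $\sum_mS_m(d)$ over $d\in U_n$ and take a $d$ that does not exceed the average. Put $R=b^n$; when we look at one $m$ we may use $R=b^m$ without changing $V_m$. As $V_m(t)=0$ for $t>b^m$, Lemma 2 and (3) give
$$\mathbb E\,S_m\le\sum_{t=1}^{b^m}\frac{2\beta^2(1+m\log b)}t\le2\beta^2(1+m\log b)^2 .$$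
Summing over $m\le n$ gives $O(n^3)$, the order of Levin's bound. This is not a weakness of Lemma 2. The mean itself is that large.

**Remark 1.** For $d$ uniform in $U_m$ and $m\ge4$, $\ \mathbb E\,S_m\ge\dfrac{\beta(\log b)^2}{64\,b^2}\,m^2$. So the mean of $\sum_{m\le n}S_m(d)$ is at least a positive constant (depending on $b$) times $n^3$ for $n\ge4$.

*Proof.* Let $q=b^m$, $Y=\frac12\sqrt q$, and let $P$ be the set of coprime pairs $(r,h)$ with $1\le r,h\le Y$ and both $r,h$ coprime to $b$. For $(r,h)\in P$ let $d\equiv hr^{-1}\pmod q$, $1\le d<q$, and $p=(rd-h)/q\in\mathbb Z$. Then $\gcd(p,r)$ divides $h=rd-pq$, so $\gcd(p,r)=1$. Moreover $|\frac dq-\frac pr|=\frac h{qr}<\frac1{2r^2}$, because $2rh\le\frac q2<q$. By Legendre's theorem $p/r$ is a convergent $p_i/q_i$ of $d/q$ (in the expansion with $a_s\ge2$: the one extra convergent of the expansion $[0;a_1,\dots,a_s-1,1]$ has denominator $q'=q-q_{s-1}\ge q/2$ and distance $\frac1{qq'}\ge\frac1{2q'^2}$, so it is excluded). Since $h\ne0$ we have $i<s$, and $r=q_i$. The textbook inequality $|q_i\frac dq-p_i|\ge\frac1{q_i+q_{i+1}}$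 gives
$$\frac qh\le q_i+q_{i+1}\le(a_{i+1}+2)\,r,\qquad\text{so}\qquad a_{i+1}\ge\frac q{rh}-2\ge\frac q{2rh},$$
as $\frac q{rh}\ge4$. For given $d$, the index $i$ determines $r=q_i$ and $h=q_id-p_iq$, so different pairs with the same $d$ use different $i$. Hence $\sum_{d\in U_m}S_m(d)\ge\frac q2\sum_P\frac1{rh}$.

Every pair of integers in $[1,Y]$ coprime to $b$ is $(gr',hg')$ with $g'=g$ its greatest common divisor, that is $(gr',gh')$ with $(r',h')\in P$. So
$$\Bigl(\sum_{r\le Y,\ \gcd(r,b)=1}\frac1r\Bigr)^2\le\sum_{g\ge1}\frac1{g^2}\sum_P\frac1{r'h'}\le2\sum_P\frac1{rh}.$$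
The sum on the left is at least $\sum_{i\ge0,\ bi+1\le Y}\frac1{bi+1}\ge\frac1b\log Y$, by comparison with $\int\frac{dx}{bx+1}$. Dividing by $|U_m|=q/\beta$,
$$\mathbb E\,S_m\ge\beta\cdot\frac12\cdot\frac12\cdot\frac{(\log Y)^2}{b^2},\qquad\log Y=\frac{m\log b}2-\log2\ge\frac{m\log b}4\quad(m\ge4).\qquad\square$$

So averaging $\sum_mS_m$ over all $d$ cannot give less than $n^3$. Look at where the mean comes from. In the bound for the total over $m\le n$, each layer $t$ contributes about $n^2/t$. The layers $t\le n^2$ together contribute only $n^2\log n$. The rest comes from layers $t$ between $n^2$ and $b^n$, that is, from partial quotients which are huge but which hardly any $d$ has.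

## 7. Truncation at height about $n^2$: proof of Theorem 1

The way out is to forbid the high layers before averaging the low ones. Let $d$ be uniform in $U_n$, put $V(A)=\sum_{m\le n}V_m^R(A)$, and recall $W=2\beta^2n(1+\log R)$. Lemma 2 gives
$$\mathbb E\,V(A)\le\frac WA\qquad(A\ge1).$$
Let $A=\lceil2W/\varepsilon\rceil$. Since $W\ge1$, we have $W/\varepsilon\ge1$ and $A\le\frac{2W}\varepsilon+1\le\frac{3W}\varepsilon$.

**Step 1: for most $d$ there is no partial quotient above $A$.** By Markov's inequality $\mathbb P(V(A+1)\ge1)\le\frac W{A+1}\le\frac\varepsilon2$. So outside a set of proportion at most $\frac\varepsilon2$ all partial quotients counted in the $S_m^R(d)$, $m\le n$, are at most $A$, and by (3)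
$$\sum_{m\le n}S_m^R(d)=\sum_{t=1}^AV(t).$$

**Step 2: for most $d$ the low layers are small.** We have $\mathbb E\sum_{t=1}^AV(t)\le W\sum_{t\le A}\frac1t\le W(1+\log A)$. By Markov's inequality, outside a set of proportion at most $\frac\varepsilon2$,
$$\sum_{t=1}^AV(t)\le\frac{2W}\varepsilon(1+\log A).$$

**Step 3: combine.** For at least a proportion $1-\varepsilon$ of the $d\in U_n$ both hold, so
$$\sum_{m\le n}S_m^R(d)\le\frac{2W}\varepsilon\Bigl(1+\log\frac{3W}\varepsilon\Bigr),$$
and Proposition 1 turns this into (2), for all $1\le N\le nR$ at once.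

**Step 4: the case $R=b^n$.** Now $W=2\beta^2n(1+n\log b)\le2\beta^2(1+\log b)n^2$, so $\log\frac{3W}\varepsilon\le\log\frac{6\beta^2(1+\log b)}\varepsilon+2\log n$. For $n\ge2$ the bound in (2) is at most $C_\varepsilon n^2\log n$. With $\varepsilon=\frac12$, a suitable $d$ exists for every $n\ge2$, and $N\Delta_N(x_{n,d})\le E_{n,d}(N)$ gives (1). This proves Theorem 1 and the conjecture. $\blacksquare$

## 8. Conditional means on lifts of a residue

For Theorem 2 let $\delta$ be Haar-random in $\mathbb Z_b^\times$: each $d_m=\delta\bmod b^m$ is uniform in $U_m$, and given $\delta\equiv e\pmod{b^k}$, where $e$ is a unit and $1\le k\le m$, the residue $d_m$ is uniform over the $b^{m-k}$ residues modulo $b^m$ that are $\equiv e\pmod{b^k}$ (all of them are units). Write $V_m(A)$ and $S_m$ for $V_m^{q}(A;d_m)$ with $q=b^m$, and for $S_m(d_m)$; then $S_m=\sum_{t\ge1}V_m(t)$.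

One would group the $m$ into blocks $4^{j-1}<m\le4^j$ and repeat Section 7 in each block, with failure probability $\varepsilon_j$. For the union bound to leave some $\delta$ over all the infinitely many blocks, $\sum_j\varepsilon_j<1$ is needed, so $\varepsilon_j\to0$. But Markov's inequality costs a factor $1/\varepsilon_j$, which is then unbounded, and the bound $n^2\log n$ is lost. We want to keep $\varepsilon_j$ constant. For this we choose the digits of $\delta$ block by block, and we need the mean estimate to hold *after* the earlier digits have been fixed.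

**Lemma 3.** There is $\kappa=\kappa(b)$ such that for $k\ge1$, $m\ge4k$, every unit $e$ modulo $b^k$ and every integer $1\le A\le m^3$,
$$\mathbb E\bigl[V_m(A)\,\big|\,\delta\equiv e\bmod b^k\bigr]\le\frac{\kappa m}A .$$

**Step 1: the probability of one pair.** Let $q=b^m$, $M=b^k$. By (4) we must add up, over pairs $(r,h)$ with $r\ge1$, $h\ne0$, $r|h|\le q/A$, the conditional probability of $rd\equiv h\pmod q$. Take the pairs with $\gcd(r,q)=g$. Then $\gcd(h,q)=g$ is needed too. Write $r=gr'$, $h=gh'$, so $\gcd(r',q/g)=1$. The congruence becomes $r'd\equiv h'\pmod{q/g}$ and fixes $d$ modulo $q/g$. We also have $d\equiv e\pmod M$. Put $G=\gcd(q/g,M)$. The number of $d$ modulo $q$ satisfying both is $0$ or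
$$\frac q{\mathrm{lcm}(q/g,M)}=\frac{gG}M,$$
and it is nonzero only if $r'e\equiv h'\pmod G$. There are $q/M$ equally likely residues $d$, so each such pair has probability at most $\frac Mq\cdot\frac{gG}M=\frac{gG}q$. The pairs with this $g$ contribute at most $\frac{gG}qH_g$, where
$$H_g=\#\{(r',h'):\ r'\ge1,\ h'\ne0,\ r'|h'|\le X,\ h'\equiv r'e\ (\mathrm{mod}\ G)\},\qquad X=\frac q{Ag^2}.$$

**Step 2: count under the hyperbola in residue classes.** If $X<1$ then $H_g=0$. Otherwise every pair has $r'\le\sqrt X$ or $|h'|\le\sqrt X$. For fixed $r'$, the number $h'$ lies in an interval of length $2X/r'$ and in one class modulo $G$, so there are at most $\frac{2X}{r'G}+1$ values. For fixed $h'$, as $e$ is a unit modulo $G$, the number $r'\in[1,X/|h'|]$ lies in one class modulo $G$, so there are at most $\frac X{|h'|G}+1$ values. Summing over $r'\le\sqrt X$ and over $1\le|h'|\le\sqrt X$ (two signs), and using $X\le q$,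
$$H_g\le\frac{2X}G(1+\log\sqrt X)+\sqrt X+2\Bigl(\frac XG(1+\log\sqrt X)+\sqrt X\Bigr)\le\frac{4X}G(1+\log q)+3\sqrt X .$$

**Step 3: sum over $g$.** We have $\frac{gG}q\cdot\frac{4X}G=\frac4{Ag}$ and $\frac{gG}q\cdot3\sqrt X=\frac{3G}{\sqrt{qA}}$. Also $G\le M=b^k\le b^{m/4}=q^{1/4}$ and $\sqrt A\le m^{3/2}$. With $\tau$ the divisor function,
$$\mathbb E[V_m(A)\mid\cdot\,]\le\frac{4\beta(1+\log q)}A+\sum_{g\mid q}\frac{3G}{\sqrt{qA}}\le\frac1A\Bigl(4\beta(1+m\log b)+3\,\tau(b^m)\,b^{-m/4}m^{3/2}\Bigr).$$
If $b=\prod p^{v_p}$ then $\tau(b^m)=\prod(mv_p+1)$ is a polynomial in $m$, so the last term is bounded in terms of $b$ only. The bracket is at most $\kappa m$ for a suitable $\kappa$. $\square$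

The hypothesis $m\ge4k$ keeps the "$+1$" terms of Step 2 harmless, and it shapes the next section: with $\delta$ known modulo $b^{4^{j-1}}$, the lemma says nothing about $m$ slightly above $4^{j-1}$. It covers the whole block $4^{j-1}<m\le4^j$ only when we condition modulo $b^{4^{j-2}}$, one block earlier.

## 9. One $b$-adic unit for all $n$: proof of Theorem 2

Take $\kappa\ge1$ in Lemma 3. Put
$$B_j=\{m:4^{j-1}<m\le4^j\},\quad F_j=\delta\bmod b^{4^j},\quad w_j=\kappa16^j,\quad A_j=\lceil19w_j\rceil .$$
Since $B_j$ has $3\cdot4^{j-1}$ elements, each at most $4^j$, we have $\sum_{m\in B_j}\kappa m\le w_j$. Choose $j_0\ge2$, depending on $b$ only, with $A_j\le64^{j-1}$ for all $j\ge j_0$. Then $A_j\le m^3$ for $m\in B_j$, $j\ge j_0$.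

**Step 1: one nonnegative variable that controls a block.** For $j\ge j_0$ put
$$Z_j=\frac1{w_j}\Bigl[A_j\sum_{m\in B_j}V_m(A_j)+\frac1{1+\log A_j}\sum_{m\in B_j}\sum_{t=1}^{A_j}V_m(t)\Bigr].$$
The first part watches for partial quotients that are too large, the second is the truncated sum. $Z_j$ is a function of $F_j$. For $m\in B_j$ we have $m\ge4\cdot4^{j-2}$, so Lemma 3 with $k=4^{j-2}$ gives, for every value of $F_{j-2}$,
$$\mathbb E[Z_j\mid F_{j-2}]\le\frac1{w_j}\Bigl[\sum_{m\in B_j}\kappa m+\frac1{1+\log A_j}\sum_{m\in B_j}\kappa m\sum_{t=1}^{A_j}\frac1t\Bigr]\le1+1=2. \tag{5}$$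

**Step 2: choose the digits, carrying a promise.** Because (5) conditions two levels back, we keep at each stage the promise
$$\mathbb E[Z_j\mid F_{j-1}=f_{j-1}]\le6. \tag{6}$$
Start: averaging (5) for $j=j_0$ gives $\mathbb E\bigl[\mathbb E[Z_{j_0}\mid F_{j_0-1}]\bigr]\le2$, so some value $f_{j_0-1}$ satisfies (6). Now let $j\ge j_0$ and let $f_{j-1}$ satisfy (6). Conditionally on $F_{j-1}=f_{j-1}$, Markov's inequality gives two facts. First, $\mathbb P(Z_j>18)\le\frac6{18}=\frac13$. Second, by (5) for $j+1$,
$$\mathbb E\bigl[\mathbb E[Z_{j+1}\mid F_j]\,\big|\,F_{j-1}=f_{j-1}\bigr]=\mathbb E[Z_{j+1}\mid F_{j-1}=f_{j-1}]\le2,$$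
so $\mathbb P\bigl(\mathbb E[Z_{j+1}\mid F_j]>6\bigr)\le\frac13$. Hence at least $\frac13$ of the extensions $f_j$ of $f_{j-1}$, which are equally likely, are *good*: they have $Z_j\le18$ and $\mathbb E[Z_{j+1}\mid F_j=f_j]\le6$, the promise for the next stage. Continuing with good extensions we obtain $\delta\in\mathbb Z_b^\times$ with $Z_j\le18$ for all $j\ge j_0$.

**Step 3: such a $\delta$ has small partial-quotient sums.** Let $j\ge j_0$. From $Z_j\le18$ we get $A_j\sum_{m\in B_j}V_m(A_j)\le18w_j<A_j$. The sum is an integer less than $1$, so it is $0$: no partial quotient of $d_m/b^m$, $m\in B_j$, is $\ge A_j$. By (3) and the second part of $Z_j$,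
$$\sum_{m\in B_j}S_m=\sum_{m\in B_j}\sum_{t\le A_j}V_m(t)\le18w_j(1+\log A_j)\le C_1\,16^jj,$$
where we used $A_j\le20\kappa16^j$. For $m\le4^{j_0-1}$ there are finitely many fractions $d/b^m$, so these $S_m$ add up to at most a constant $C_2$ depending on $b$ only. If $n\ge2$ and $4^{J-1}<n\le4^J$, then $J\ge1$ and
$$\sum_{m\le n}S_m\le C_2+C_1\sum_{j\le J}16^jj\le C_3\,16^JJ\le C_4\,n^2\log n,$$
because $16^J<16n^2$ and $J<1+\frac{\log n}{\log4}$.

**Step 4: back to the necklaces.** For $m\le n$ we have $S_m(d_n)=S_m(d_m)$, as only $d_n\bmod b^m=d_m$ matters, and $S_m^{R}=S_m$ for $R=b^n$. Proposition 1 gives $E_{n,d_n}(N)\le5C_4\,n^2\log n$ for all $n\ge2$ and $1\le N\le nb^n$. This is the first assertion, with $C=5C_4$.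

**Step 5: Hausdorff dimension.** The aim is a measure on the set of these $\delta$ that is nearly as spread out as Haar measure. Fix $f_{j_0-1}$ and let $\mu$ be the probability measure obtained by choosing, at each step $j\ge j_0$, $f_j$ uniformly among the good extensions of $f_{j-1}$. It is carried by units satisfying Theorem 2 with the constant $C=5C_4$. Call a residue class modulo $b^L$ a cylinder of level $L$. At least $\frac13$ of the extensions are good at each step, so each step multiplies probabilities by at most $3$ compared with the uniform choice among all extensions. Hence on cylinders of level $4^j$, and by addition on cylinders of any level $L\le4^j$,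
$$\mu\le3^{\,j-j_0+1}\,\mathbb P(\,\cdot\mid F_{j_0-1}=f_{j_0-1}).$$
Let $4^{j-1}<L\le4^j$ with $j\ge j_0$. A cylinder of level $L$ has Haar probability at most $\beta b^{-L}$, so its conditional probability is at most a constant times $b^{-L}$. As $3^j\le4^j<4L$, its $\mu$-measure is at most $c\,3^jb^{-L}\le c'Lb^{-L}$.

Now let $s<1$. Since $Lb^{-L}\le c_s(b^{-L})^s$, and since the finitely many levels $L\le4^{j_0-1}$ only affect the constant, there is $c''$ with $\mu(Q)\le c''(b^{-L})^s$ for every cylinder $Q$ of level $L\ge0$. In our metric a set of diameter $b^{-L}$ lies in one cylinder of level $L$, and single points have $\mu$-measure $0$. So for every countable cover of the set of our $\delta$ by sets $D_i$ we get $1\le\sum_i\mu(\overline{D_i})\le c''\sum_i(\mathrm{diam}\,D_i)^s$. This is the mass distribution principle, and it gives Hausdorff dimension at least $s$, for every $s<1$. On the other hand $\mathbb Z_b$ is covered by $b^L$ cylinders of diameter at most $b^{-L}$, so its dimension is at most $1$. Hence the dimension is $1$. $\blacksquare$
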